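# Tameness, homology, and type $\mathrm{FP}_m$ for nilpotent-by-Abelian groups

Throughout, $G$ is a finitely generated group in a short exact sequence $N\to G\to Q$ with $N$ nilpotent and $Q$ Abelian. The problem, from "An $\mathrm{FP}_m$-Conjecture for Nilpotent-by-Abelian Groups", is whether type $\mathrm{FP}_m$ for $G$ can be read off from two kinds of data over the commutative ring $\mathbf ZQ$: a condition on directions, taken from the Abelianization of $N$, and the integral homology of $N$. We begin where the answer is yes.

## 1. The case $m=2$ with $N$ Abelian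

**Actions.** $Q$ acts by conjugation, $q\cdot n=qnq^{-1}$. Let $N=N_1>N_2>\cdots$ be the lower central series of $N$ and $M_i=N_i/N_{i+1}$. The subgroup $N$ acts trivially on each $M_i$, so $M_i$ is a $\mathbf ZQ$-module; since $G$ is finitely generated, so is $Q$, and each $M_i$ is a finitely generated $\mathbf ZQ$-module. Inner automorphisms of $N$ act trivially on $H_i(N;\mathbf Z)$, so this too is a $\mathbf ZQ$-module. As $Q$ is finitely generated Abelian, $\mathbf ZQ$ is a quotient of a Laurent polynomial ring over $\mathbf Z$, hence Noetherian.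

**Definition (type $\mathrm{FP}_m$).** A group $G$ is of type $\mathrm{FP}_m$ if there is a partial resolution $P_m\to\cdots\to P_0\twoheadrightarrow\mathbf Z$ of the trivial $\mathbf ZG$-module by finitely generated projective $\mathbf ZG$-modules. A finitely presented group is of type $\mathrm{FP}_2$: take the cellular chains of the universal cover of the presentation complex.

**Definition (geometric invariant).** For $\chi\in\mathrm{Hom}(Q,\mathbf R)$ let $Q_\chi=\{q\in Q\mid\chi(q)\ge0\}$, a monoid. For a finitely generated $\mathbf ZQ$-module $M$ put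
$$\Sigma_Q(M)=\{\chi\mid M\text{ is finitely generated over }\mathbf ZQ_\chi\},\qquad \Sigma^c_Q(M)=\mathrm{Hom}(Q,\mathbf R)-\Sigma_Q(M).$$
Since $Q_{c\chi}=Q_\chi$ for $c>0$, both sets are conical, that is, closed under multiplication by positive reals. Since $Q_0=Q$, we have $0\notin\Sigma_Q^c(M)$. A finite direct sum is finitely generated exactly when each summand is, so $\Sigma^c_Q(M\oplus M')=\Sigma^c_Q(M)\cup\Sigma^c_Q(M')$.

Example. Let $Q=\mathbf Z$, and let the generator $1$ act on $M=\mathbf Z[1/p]$ as multiplication by $p$. If $\psi(1)>0$, then $Q_\psi=\{0,1,2,\dots\}$ acts through integers, and $M$ is not finitely generated over $\mathbf ZQ_\psi$ because it is not a finitely generated Abelian group. If $\psi(1)\le0$, then $p^{-1}$ is available, and $1\in M$ generates. So $\Sigma^c_Q(M)$ is the positive ray.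

**Definition (tameness).** A conical subset $W$ of a real vector space is $m$-tame if $0\notin W+\cdots+W$ ($m$ summands).

Example. The union of the rays in $\mathbf R^2$ through $e_1$, $e_2$ and $-(e_1+e_2)$ is $2$-tame but not $3$-tame. In general $(m+1)$-tame implies $m$-tame: if $0=w_1+\dots+w_m$, then $0=\tfrac12w_1+\tfrac12w_1+w_2+\dots+w_m$.

We compare two conditions.

* $(1)_m$: $G$ is of type $\mathrm{FP}_m$.
* $(2)_m$: $\Sigma_Q^c(M_1)$ is $m$-tame, and $H_i(N;\mathbf Z)$ is finitely generated over $\mathbf ZQ$ for $1\le i\le m$.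

By the last example, $(2)_{m+1}$ implies $(2)_m$. The conjecture says that $(1)_m\Leftrightarrow(2)_m$ for every $m\ge2$. One piece of it holds in general.

**Proposition 1.** If $G$ is of type $\mathrm{FP}_m$, then $H_i(N;\mathbf Z)$ is finitely generated over $\mathbf ZQ$ for all $i\le m$.

*Proof.* Let $P_m\to\dots\to P_0\to\mathbf Z\to0$ be exact with finitely generated projective $\mathbf ZG$-modules, and continue it to a projective resolution $P_*$. Projective $\mathbf ZG$-modules are projective over $\mathbf ZN$, so $H_i(N;\mathbf Z)=H_i(C_*)$ with $C_i=\mathbf Z\otimes_{\mathbf ZN}P_i$. The element $g\in G$ acts on $C_i$ by $1\otimes x\mapsto1\otimes gx$. Since $g(nx)=(gng^{-1})(gx)$, this induces the conjugation action on homology. If $P_i$ is a direct summand of $(\mathbf ZG)^r$, then $C_i$ is a direct summand of $(\mathbf ZQ)^r$. So for $i\le m$ the module $H_i(N;\mathbf Z)$ is a subquotient of the finitely generated $\mathbf ZQ$-module $C_i$, and it is finitely generated because $\mathbf ZQ$ is Noetherian. $\square$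

**Theorem (Bieri–Strebel).** Let $A\to H\to P$ be exact with $A,P$ Abelian, $P$ finitely generated, and $A$ finitely generated over $\mathbf ZP$. Then $H$ is finitely presented $\iff$ $H$ is of type $\mathrm{FP}_2$ $\iff$ $\Sigma_P^c(A)$ contains no two antipodal points $\chi,-\chi$.

**Proposition 2.** If $N$ is Abelian, then $(1)_2\Leftrightarrow(2)_2$.

*Proof.* Here $M_1=N$. An equation $0=\chi+\psi$ with $\chi,\psi\in\Sigma^c_Q(N)$ says exactly that $\psi=-\chi$, so $2$-tameness means that there are no antipodal points. If $G$ is of type $\mathrm{FP}_2$, then $\Sigma_Q^c(N)$ is $2$-tame by the Bieri–Strebel theorem, and $H_1(N),H_2(N)$ are finitely generated by Proposition 1. Conversely, $2$-tameness alone gives $\mathrm{FP}_2$, by the same theorem. $\square$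

What changes in general? When $N$ is not Abelian, $\Sigma^c_Q(M_1)$ looks only at the top layer $N/[N,N]$. Everything deeper in $N$, and everything relevant in degrees above $2$, has to be caught by the finite generation of $H_i(N;\mathbf Z)$. That turns out not to be enough.

**Theorem 3.** Let $p$ be a prime and $m\ge3$. There is a finitely presented, torsion-free group $G=N\rtimes Q$ with $Q\cong\mathbf Z^m$ and $N$ nilpotent of class $m-1$, having a finite central series with all factors isomorphic to $\mathbf Z[1/p]$, such that

* (a) $\Sigma^c_Q(M_1)$ is $m$-tame;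
* (b) $H_i(N;\mathbf Z)$ is a finitely generated $\mathbf ZQ$-module for all $i\ge1$;
* (c) $G$ is not of type $\mathrm{FP}_3$, hence not of type $\mathrm{FP}_m$.

So the conjecture is false: $(2)_m\Rightarrow(1)_m$ fails for every $m\ge3$. Since $(2)_{m+1}$ implies $(2)_m$, for no $m$ whatsoever does $(2)_m$ imply $\mathrm{FP}_3$. For $m=3$ the group $N$ has class $2$.

## 2. Weight modules and the pair $\chi,-k\chi$

Put $R=\mathbf Z[1/p]$. For a homomorphism $\chi:Q\to\mathbf Z$ let $R_\chi$ be the Abelian group $R$ with $q\in Q$ acting as multiplication by $p^{\chi(q)}$; we call $\chi$ its weight. Multiplication gives $R\otimes_{\mathbf Z}R\cong R$, hence $R_\chi\otimes_{\mathbf Z} R_{\chi'}\cong R_{\chi+\chi'}$ with the diagonal action.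

**Lemma 4.** Let $Q$ be free Abelian of finite rank and $\chi\neq0$. Then

* (i) every $\mathbf ZQ$-subquotient of $R_\chi$ is finitely generated over $\mathbf ZQ$;
* (ii) $\Sigma^c_Q(R_\chi)=\mathbf R_{>0}\chi$.

*Proof.* If $\chi(q)=-c<0$, then $p^{-1}=p^{c-1}p^{-c}$, so $\mathbf Z[p^{\chi(q)}]=R$.

(i) Choose $q$ with $\chi(q)<0$. Then $1$ generates $R_\chi$, so $R_\chi$ is cyclic, and $\mathbf ZQ$ is Noetherian.

(ii) Let $\psi\in\mathrm{Hom}(Q,\mathbf R)$. If some $q$ has $\psi(q)\ge0$ and $\chi(q)<0$, then the image of $\mathbf ZQ_\psi$ in $R$ contains $\mathbf Z[p^{\chi(q)}]=R$, so $1$ generates $R_\chi$ over $\mathbf ZQ_\psi$ and $\psi\in\Sigma_Q(R_\chi)$.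

Otherwise $\psi(q)\ge0$ implies $\chi(q)\ge0$ for all $q\in Q$. The image of $\mathbf ZQ_\psi$ in $R$ then lies in $\mathbf Z$, and $R_\chi$ is not finitely generated over $\mathbf ZQ_\psi$, since $R$ is not a finitely generated Abelian group. So $\psi\in\Sigma_Q^c(R_\chi)$. It remains to see which $\psi$ fall into this second case. We have $\psi\ne0$, since $\chi$ takes negative values. Every rational point of the open half-space $\{\psi>0\}$ of $Q\otimes\mathbf R$ is a positive multiple of some $q\in Q$ with $\psi(q)>0$, so $\chi\ge0$ there. By density $\chi\ge0$ on $\{\psi>0\}$, and by continuity on $\{\psi\ge0\}$. On $\ker\psi$ both $\chi$ and $-\chi$ are then non-negative, so $\chi$ vanishes there. Hence $\chi=c\psi$ with $c\ge0$, and $c>0$ because $\chi\ne0$. Conversely, every $\psi=c^{-1}\chi$ with $c>0$ is in the second case. $\square$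

We also need the homology of the group $R$. It is a directed union of infinite cyclic groups, and homology commutes with directed unions, so $H_0(R)=\mathbf Z$, $H_1(R)=R$, and $H_q(R)=0$ for $q\ge2$.

**The two-weight group.** Let $Q=\mathbf Z$, $\chi=\mathrm{id}$, $k\ge1$, and $G_0=(R_\chi\oplus R_{-k\chi})\rtimes Q$. By Lemma 4, $\Sigma_Q^c(M_1)$ consists of two opposite rays, so $G_0$ is not of type $\mathrm{FP}_2$. By the Künneth formula ($R$ is torsion-free), the homology of $R_\chi\oplus R_{-k\chi}$ is $R_\chi\oplus R_{-k\chi}$ in degree $1$, $R_{(1-k)\chi}$ in degree $2$, and $0$ above. If $k=1$, then $H_2=R_0$ is $\mathbf Z[1/p]$ with trivial action, which is not finitely generated. If $k\ge2$, all homology is finitely generated.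

So for $k\ge2$ the homology condition does not notice that $G_0$ fails to be $\mathrm{FP}_2$; only tameness does. In this example finite generation of homology tests whether sums of weights vanish, while tameness tests rays. But tameness is imposed on the weights of $M_1$ only. This suggests the strategy: use weights $\beta$ and $-k\beta$ with $k\ge2$, which are antipodal but do not sum to zero, and keep $\beta$ out of $M_1$.

## 3. Hiding $\beta$ in the center of a unitriangular group

The obvious hiding place is the commutator subgroup of $N$. Take $m=2$ first. Let $\mathrm{diag}(p^{n_1},p^{n_2},1)$ act by conjugation on the group $U_3(R)$ of upper unitriangular $3\times 3$ matrices. It multiplies the entries in positions $(1,2)$, $(2,3)$, $(1,3)$ by $p^{\alpha_1}$, $p^{\alpha_2}$, $p^{\alpha_1+\alpha_2}$, where $\alpha_1=n_1-n_2$ and $\alpha_2=n_2$. The Abelianization of $U_3(R)$ has weights $\alpha_1,\alpha_2$, and the weight $\beta=\alpha_1+\alpha_2$ sits in the center, which is also the commutator subgroup.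

**The general construction.** Fix $m\ge2$ and put $k=m$. Let $U=U_{m+1}(R)$ be the group of upper unitriangular matrices, and let $Q\cong\mathbf Z^m$ be the group of matrices $\mathrm{diag}(p^{n_1},\dots,p^{n_m},1)$, acting on $U$ by conjugation. With $n_{m+1}=0$, put
$$\alpha_i=n_i-n_{i+1}\ (1\le i\le m),\qquad \alpha_{ij}=\alpha_i+\dots+\alpha_{j-1}=n_i-n_j\ (i<j),\qquad \beta=\alpha_{1,m+1}=\alpha_1+\dots+\alpha_m .$$
Then $q$ multiplies the $(i,j)$-entry by $p^{\alpha_{ij}(q)}$. As $n_i=\alpha_i+\dots+\alpha_m$, the $\alpha_i$ form a basis of $\mathrm{Hom}(Q,\mathbf Z)$. Let $q_1,\dots,q_m$ be the basis of $Q$ with $\alpha_i(q_j)=\delta_{ij}$. Put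
$$\zeta=-k\beta,\qquad A=R_\zeta=\{a(r)\mid r\in R\},\qquad B=\{1+rE_{1,m+1}\mid r\in R\}\cong R_\beta,$$
where $B$ is the center of $U$, and
$$\Gamma=(U\times A)\rtimes Q .$$

We recall the structure of $U$. Writing $x_{ij}(r)=1+rE_{ij}$, one has $[x_{ij}(r),x_{jl}(s)]=x_{il}(rs)$ for $i<j<l$. The $d$-th term of the lower central series of $U$ is the group $U^{(d)}$ of matrices whose $(i,j)$-entries vanish for $0<j-i<d$. The superdiagonal root subgroups $x_i(R)$, $x_i(r)=x_{i,i+1}(r)$, generate $U$. In particular $U$ has class $m$, and $B=U^{(m)}\le[U,U]$.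

**Lemma 5.** The Abelianizations of $U\times A$ and of $U/B\times A$ are both $R_{\alpha_1}\oplus\dots\oplus R_{\alpha_m}\oplus R_\zeta$. For this module $M$, the set $\Sigma_Q^c(M)$ is $m$-tame.

*Proof.* The first claim follows from $U/[U,U]=U/U^{(2)}$ and $B\le[U,U]$. By Lemma 4, $\Sigma_Q^c(M)$ is the union of the $m+1$ rays $\mathbf R_{>0}\alpha_i$ and $\mathbf R_{>0}\zeta$. Suppose that $m$ elements of it sum to $0$. The sum has the form $\sum_ic_i\alpha_i+d\zeta$ with $c_i,d\ge0$, not all zero, and at most $m$ of these $m+1$ coefficients nonzero. As $\zeta=-k\sum_i\alpha_i$, vanishing means $c_i=kd$ for all $i$. If $d=0$, all coefficients vanish; if $d>0$, all $m+1$ are nonzero. Both are contradictions. $\square$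

So in $\Gamma$ the top layer is $m$-tame, while the antipodal weights $\beta$ and $-k\beta$ both occur in $U\times A$. By analogy with $G_0$, one would hope that $\Gamma$ is not even finitely presented: the relations saying that $B$ commutes with $A$ should be too many. This hope fails, and the way it fails will be used.

**Lemma 6.** Let $Q$ be free Abelian with basis $t_1,\dots,t_m$, acting on a group $V$, and put $t_0=t_1\cdots t_m$. Let $L\le V$ be a finitely presented subgroup with $t_j(L)\subseteq L$ for all $j$ and $V=\bigcup_{n\ge0}t_0^{-n}(L)$. Then $V\rtimes Q$ is finitely presented.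

*Proof.* **Step 1: a candidate presentation.** Let $L=\langle X\mid\mathcal R\rangle$ be a finite presentation, and let
$$\tilde S=\langle X,t_1,\dots,t_m\mid\mathcal R,\ [t_i,t_j],\ t_jxt_j^{-1}=w_{j,x}\ (x\in X)\rangle,$$
where the word $w_{j,x}$ in $X$ represents $t_j(x)\in L$. The obvious map $\pi:\tilde S\to V\rtimes Q$ is onto, since its image contains $Q$ and $L$, hence all $t_0^{-n}(L)$.

**Step 2: a normal subgroup of $\tilde S$ playing the role of $V$.** Let $D$ be the image of $L$ in $\tilde S$. The composite $L\to D\to V$ is the inclusion, so $\pi|_D$ is injective. The relations give $t_jDt_j^{-1}\subseteq D$, hence $t_0Dt_0^{-1}\subseteq D$, and so $\tilde V=\bigcup_nt_0^{-n}Dt_0^n$ is an ascending union of subgroups. The $t_i$ commute, so conjugation by $t_j$ maps $t_0^{-n}Dt_0^n$ into itself. For the inverse, $t_j^{-1}=t_0^{-1}\prod_{i\ne j}t_i$ gives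
$$t_j^{-1}Dt_j=t_0^{-1}\Bigl(\prod_{i\ne j}t_i\Bigr)D\Bigl(\prod_{i\ne j}t_i\Bigr)^{-1}t_0\subseteq t_0^{-1}Dt_0,$$
so conjugation by $t_j^{-1}$ also maps $\tilde V$ into itself. As $X\subseteq D$, the subgroup $\tilde V$ is normal and $\tilde S=\tilde V\cdot\langle t_1,\dots,t_m\rangle$.

**Step 3: $\pi$ is injective.** Let $\pi(vt)=1$ with $v\in\tilde V$ and $t\in\langle t_1,\dots,t_m\rangle$. Projecting to $Q$, the image of $t$ is trivial. The $t_i$ commute in $\tilde S$ and map to a basis of $Q$, so $t=1$. Now $v=t_0^{-n}dt_0^n$ with $d\in D$ and $\pi(d)=1$, so $d=1$ and $v=1$. $\square$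

**Lemma 7.** For every $m\ge2$, $\Gamma$ is finitely presented, and so is $\Gamma/B$.

*Proof.* **Step 1: the two pieces $S=U\rtimes Q$ and $T=A\rtimes Q$.** For $S$ use Lemma 6 with $L=U_{m+1}(\mathbf Z)$ and $t_j=q_j$. A finitely generated nilpotent group is finitely presented, so $L$ is. Each $q_j$ multiplies entries by non-negative powers of $p$, and $(q_1\cdots q_m)^n$ multiplies the $(i,j)$-entry by $p^{n(j-i)}$, so it clears any given denominators for large $n$. For $T$ use $L=a(\mathbf Z)$ and $t_j=q_j^{-1}$, which acts on $A$ as $p^{k\beta(q_j)}=p^k$. So $S$, $T$, and hence the amalgam $S*_QT$ (with $Q$ finitely generated), are finitely presented.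

**Step 2: finitely many commutators suffice.** Let $\hat\Gamma$ be the quotient of $S*_QT$ by the $m$ relations $[x_i(1),a(1)]=1$. It maps onto $\Gamma$. Conjugating by $q\in Q$ gives, in $\hat\Gamma$,
$$[x_i(p^{\alpha_i(q)}),a(p^{-k\beta(q)})]=1 .$$
As $m\ge2$, for all $s,n\in\mathbf Z$ there is $q$ with $\alpha_i(q)=s$ and $\beta(q)=n$: prescribe $\alpha_i(q)=s$, $\alpha_j(q)=n-s$ for one $j\ne i$, and $0$ for the others. So $x_i(p^s)$ commutes with $a(p^{-kn})$ for all $s,n\in\mathbf Z$, independently. The $p^s$ generate $R$ additively, and so do the $p^{-kn}$, because $p^{-e}=p^{kn-e}p^{-kn}$ with $kn\ge e$. Hence $x_i(R)$ commutes with $A$. The $x_i(R)$ generate $U$, so $U$ commutes with $A$ in $\hat\Gamma$.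

**Step 3: conclusion.** The canonical maps of $U$, $A$, $Q$ into $\hat\Gamma$ therefore fit together to a homomorphism $\Gamma\to\hat\Gamma$. It is inverse to $\hat\Gamma\to\Gamma$, as one sees on generators. So $\Gamma$ is finitely presented. The subgroup $B\cong R_\beta$ is the normal closure in $\Gamma$ of the single element $1+E_{1,m+1}$: conjugation by $Q$ produces all $1+p^nE_{1,m+1}$, since $\beta:Q\to\mathbf Z$ is onto. Hence $\Gamma/B$ is finitely presented. $\square$

Compare with $G_0$. There, conjugating the relation that $1\in R_\chi$ commutes with $1\in R_{-k\chi}$ gives only that $p^n$ commutes with $p^{-kn}$: one parameter. In $\Gamma$ the elements of $B$ are products of commutators of the $x_i(r)$, for which two independent parameters are available, and $B$ commutes with $A$ because $U$ does. The hidden pair does no harm to finite presentability.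

## 4. Dividing by the center

The way forward is to move the pair one dimension higher. Put
$$G=\Gamma/B=(U/B\times A)\rtimes Q,\qquad N=U/B\times A .$$
Here $B$ is normal in $\Gamma$ and central in $U\times A$. To pass from the finitely presented group $\Gamma$ to $G$ one kills $B$, on which $G$ acts with weight $\beta$. We shall see that if $G$ were of type $\mathrm{FP}_3$, then $B$ would have to be finitely presented as a $\mathbf ZG$-module (Lemma 9). The subgroup $A$ acts trivially on $B$, and the resulting relations "$a$ fixes $b$", for $a\in A$ and $b\in B$, are as numerous as in $G_0$. This time nothing provides them for free.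

The easy properties of $G$ for $m\ge3$ are these. The group $U/B=U/U^{(m)}$ has class $m-1$, hence so does $N$. The group $N$ is an iterated central extension of copies of $R$ (explicitly in Section 5), so it is torsion-free. As $Q$ is torsion-free, so is $G$. By Lemma 7, $G$ is finitely presented. By Lemma 5, $\Sigma_Q^c(M_1)$ is $m$-tame, which is (a).

The case $m=2$ of the construction is a useful check. Then $N=U/B\times A$ is Abelian with weights $\alpha_1,\alpha_2,-2(\alpha_1+\alpha_2)$. The set $\Sigma^c_Q(M_1)$ is $2$-tame but not $3$-tame, since $2\alpha_1+2\alpha_2+\zeta=0$. Nothing contradicts $(2)_2\Rightarrow(1)_2$: $G$ is finitely presented. For $m\ge3$ there are enough rays that $3$-tameness holds, and condition $(2)_3$ is within reach.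

## 5. The homology of $N$ has no zero weights

From here on $m\ge3$. We prove (b). The aim is to bound $H_i(N;\mathbf Z)$ by modules $R_\chi$ with $\chi$ a sum of $i$ distinct weights of $N$, and then to check that no such sum vanishes.

**Step 1: a central series.** Let $V_0=N$ and $V_1=U/B\times1$, so that $V_0/V_1\cong R_\zeta$. Continue with the subgroups $U^{(d)}/B$ and refine. The quotient $U^{(d)}/U^{(d+1)}\cong\bigoplus_{j-i=d}R_{\alpha_{ij}}$ is central in $U/U^{(d+1)}$, so dropping one coordinate at a time gives $Q$-invariant subgroups with central factors. We obtain a $Q$-invariant central series $N=V_0>V_1>\dots>V_l=1$ whose factors are the $R_\chi$, each once, for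
$$\chi\in\Phi=\{\alpha_{ij}\mid1\le i<j\le m+1,\ (i,j)\ne(1,m+1)\}\cup\{\zeta\}.$$
For $T\subseteq\Phi$ put $\chi_T=\sum_{\chi\in T}\chi$.

For $m=3$ there are six weights: $\alpha_1,\alpha_2,\alpha_3,\ \alpha_1+\alpha_2,\ \alpha_2+\alpha_3$, and $\zeta=-3(\alpha_1+\alpha_2+\alpha_3)$.

**Lemma 8.** For $i\ge1$, $H_i(N/V_s;\mathbf Z)$ has a finite filtration by $\mathbf ZQ$-submodules whose factors are isomorphic to subquotients of modules $R_{\chi_T}$, where $T\subseteq\Phi$, $|T|=i$, and $T$ uses only weights of the first $s$ factors.

*Proof.* Induct on $s$. For $s=0$ the group $N/V_0$ is trivial and there is nothing to show. Let $R_\chi=V_s/V_{s+1}$. The Lyndon–Hochschild–Serre spectral sequence of the central extension $R_\chi\to N/V_{s+1}\to N/V_s$ is natural, and $Q$ acts on the extension by automorphisms, so it is a spectral sequence of $\mathbf ZQ$-modules. Since the extension is central, $E^2_{a,b}=H_a(N/V_s;H_b(R))$ with trivial coefficients. Only the rows $b=0,1$ are nonzero, and by the universal coefficient theorem and flatness of $R$,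
$$E^2_{a,0}=H_a(N/V_s;\mathbf Z),\qquad E^2_{a,1}=H_a(N/V_s;\mathbf Z)\otimes R_\chi$$
with the diagonal action. So $H_i(N/V_{s+1})$ has a filtration with factors $E^\infty_{i,0}$ and $E^\infty_{i-1,1}$, which are subquotients of $H_i(N/V_s)$ and of $H_{i-1}(N/V_s)\otimes R_\chi$. The first is covered by the induction hypothesis. For the second, if $i=1$ it is a subquotient of $\mathbf Z\otimes R_\chi=R_\chi$, and $T=\{\chi\}$. If $i\ge2$, then $-\otimes R$ is exact, so the filtration of $H_{i-1}(N/V_s)$ gives one of $H_{i-1}(N/V_s)\otimes R_\chi$ with factors subquotients of $R_{\chi_{T'}}\otimes R_\chi\cong R_{\chi_{T'}+\chi}$, where $|T'|=i-1$ and $T'$ uses only the first $s$ weights. Put $T=T'\cup\{\chi\}$, a set of size $i$. A filtration of a module induces one on every subquotient, with factors subquotients of the old factors. $\square$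

**Step 2: $\chi_T\ne0$ for every nonempty $T\subseteq\Phi$.** If $\zeta\notin T$, then $\chi_T$ is a nonzero combination of the basis elements $\alpha_i$ with coefficients $\ge0$. If $\zeta\in T$, look at the coefficient of $\alpha_1$. Among the $\alpha_{ij}$ it occurs only in $\alpha_{1j}$, with coefficient $1$, and $j$ runs over $2,\dots,m$ because $(1,m+1)$ is excluded. So the coefficient of $\alpha_1$ in $\chi_T$ is at most $(m-1)-k=(m-1)-m<0$.

This is where $k=m$ is used. With $k=1$ the set $T=\{\alpha_{12},\alpha_{2,m+1},-\beta\}$ would have sum zero. Tameness, on the other hand, does not depend on $k$.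

**Step 3: conclusion.** By Lemma 8 with $s=l$, $H_i(N;\mathbf Z)$ has for each $i\ge1$ a finite filtration whose factors are subquotients of modules $R_{\chi_T}$ with $\chi_T\ne0$. These factors are finitely generated by Lemma 4(i), so $H_i(N;\mathbf Z)$ is finitely generated over $\mathbf ZQ$ for all $i\ge1$. This is (b). With (a), condition $(2)_m$ holds for $G$.

A consequence for strategy: one cannot refute $\mathrm{FP}_3$ for $G$ by exhibiting a homology group of $N$ that violates Proposition 1, since there is none. We look at $B$ instead.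

## 6. Type $\mathrm{FP}_3$ of $G$ forces a finite presentation of $B$

A left module $M$ over a ring $\Lambda$ is finitely presented if there is an exact sequence $\Lambda^r\to\Lambda^s\to M\to0$. Three textbook facts are used.

* (F1) An exact sequence $P_1\to P_0\to M\to0$ with $P_0,P_1$ finitely generated projective shows that $M$ is finitely presented: choose $P_0'$ with $P_0\oplus P_0'=\Lambda^s$ and map $P_0'$ to $0$; the kernel of $\Lambda^s\to M$ is generated by the image of $P_1$ and by $P_0'$. In particular, adding a finitely generated projective summand preserves finite presentation.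
* (F2) If $M$ is finitely presented and $K\le M$ is finitely generated, then $M/K$ is finitely presented: add lifts of generators of $K$ to the relations. In particular a direct summand $X$ of $M=X\oplus Y$ is finitely presented, since $X\cong M/Y$ and $Y$ is a quotient of $M$.
* (F3) If $M$ is finitely presented, the kernel $K$ of any surjection $\Lambda^s\to M$ is finitely generated: by Schanuel's lemma $K\oplus\Lambda^{s'}\cong K'\oplus\Lambda^s$ for some finitely generated $K'$.

**Lemma 9.** Let $1\to K\to\Gamma\to G\to1$ be an exact sequence of groups with $\Gamma$ of type $\mathrm{FP}_2$ and $G$ of type $\mathrm{FP}_3$. Then $K/[K,K]$ is a finitely presented $\mathbf ZG$-module.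

*Proof.* **Step 1: write $K/[K,K]$ as a quotient of a module of cycles.** Let $P_2\to P_1\to P_0\to\mathbf Z\to0$ be exact with $P_i$ finitely generated projective over $\mathbf Z\Gamma$, and put $C_i=\mathbf Z\otimes_{\mathbf ZK}P_i$, a finitely generated projective $\mathbf ZG$-module. Since the $P_i$ are projective over $\mathbf ZK$, this complex computes the homology of $K$ in degrees $0$ and $1$ (continue $P_*$ to a resolution). So $H_0(C)=\mathbf Z$, and with $Z_1=\ker(C_1\to C_0)$,
$$Z_1/\mathrm{im}(C_2)=H_1(K;\mathbf Z)=K/[K,K]$$
as $\mathbf ZG$-modules, with the conjugation action as in Proposition 1.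

**Step 2: $Z_1$ is finitely presented.** Let $F_3\to F_2\to F_1\to F_0\to\mathbf Z\to0$ be exact with $F_i$ finitely generated projective over $\mathbf ZG$. Then $Y_1=\ker(F_1\to F_0)$ is finitely presented, via $F_3\to F_2\to Y_1\to0$ and (F1). Both $0\to Z_1\to C_1\to C_0\to\mathbf Z\to0$ and $0\to Y_1\to F_1\to F_0\to\mathbf Z\to0$ are exact, so Schanuel's lemma gives
$$Z_1\oplus F_1\oplus C_0\cong Y_1\oplus C_1\oplus F_0 .$$
The right side is finitely presented by (F1), hence so is its summand $Z_1$ by (F2).

**Step 3: conclusion.** The submodule $\mathrm{im}(C_2)$ is finitely generated, so $K/[K,K]=Z_1/\mathrm{im}(C_2)$ is finitely presented by (F2). $\square$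

**Reduction to a two-weight situation.** Suppose that $G$ is of type $\mathrm{FP}_3$. By Lemma 7, $\Gamma$ is of type $\mathrm{FP}_2$, and Lemma 9 applied to $B\to\Gamma\to G$ shows that $B$ is a finitely presented $\mathbf ZG$-module. We now shrink the acting group. Dividing $G$ by $U/B$ gives $A\rtimes Q$. There $\ker\beta$ acts trivially on $A=R_{-k\beta}$, so it is central, and we obtain a surjection
$$G\to E=A\rtimes(Q/\ker\beta).$$
Its kernel $\ell$ is generated by $U/B$ and $\ker\beta$. It acts trivially on $B\cong R_\beta$, because $B$ is central in $U$ and $q\in\ker\beta$ acts as $p^{\beta(q)}=1$. Apply the right exact functor $\mathbf Z\otimes_{\mathbf Z\ell}-$ to a finite presentation of $B$ over $\mathbf ZG$. It takes $\mathbf ZG$ to $\mathbf ZE$ and $B$ to $B$, so $B$ is finitely presented over $\mathbf ZE$. Let $t\in Q/\ker\beta\cong\mathbf Z$ be the generator with $\beta(t)=1$. Then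
$$E=A\rtimes\langle t\rangle,\quad A=\mathbf Z[1/p],\quad t\,a(r)\,t^{-1}=a(p^{-k}r);\qquad B=\mathbf Z[1/p],\quad tb=pb,\quad A\text{ acts trivially}.$$
All of $U/B$ and $m-1$ of the $m$ directions of $Q$ have disappeared. What is left is exactly the pair $\beta,-k\beta$.

## 7. $\mathbf Z[1/p]$ is not finitely presented over $\mathbf ZE$

**Lemma 10.** $B$ is not finitely presented over $\mathbf ZE$.

*Proof.* **Step 1: the annihilator of $1\in B$.** The map $\mathbf ZE\to B$, $\lambda\mapsto\lambda\cdot1$, is onto, as $t^{-n}\cdot1=p^{-n}$. Let $J$ be its kernel. The map factors as $\mathbf ZE\to\mathbf Z[t^{\pm1}]\to\mathbf Z[1/p]$ with $t\mapsto p$. The first kernel is the left ideal $\sum_{a\in A}\mathbf ZE(a-1)$, as $A$ is normal with quotient $\langle t\rangle$. The second is generated by $t-p$: after multiplication by a power of $t$ one divides by the monic polynomial $t-p$. Lifting multiples of $t-p$ from $\mathbf Z[t^{\pm1}]$ to $\mathbf Z\langle t\rangle\subset\mathbf ZE$, we get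
$$J=\mathbf ZE(t-p)+\sum_{a\in A}\mathbf ZE(a-1).$$

**Step 2: write $J$ as an ascending union.** Put
$$a_n=t^na(1)t^{-n}=a(p^{-kn}),\qquad J_n=\mathbf ZE(t-p)+\mathbf ZE(a_n-1).$$
Since $a_n=a_{n+1}^{p^k}$, the element $a_n-1$ is a left multiple of $a_{n+1}-1$, so $J_0\subseteq J_1\subseteq\cdots$. For $s\in\mathbf Z$ the element $a_n^s-1$ is a left multiple of $a_n-1$ (for negative $s$ use $x^{-1}-1=-x^{-1}(x-1)$), and $A=\bigcup_{n\ge0}\langle a_n\rangle$. So $\bigcup_{n\ge 0} J_n=J$. If $B$ were finitely presented, $J$ would be a finitely generated left ideal by (F3), and $J=J_n$ for some $n$. It therefore suffices to show $a_{n+1}-1\notin J_n$ for every $n\ge0$. Conjugation by $t^n$ is a ring automorphism of $\mathbf ZE$ that takes $J_0$ to $J_n$ and $a_1-1$ to $a_{n+1}-1$. So we have to show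
$$a_1-1\notin J_0. \tag{1}$$

Before proving (1), let us see how close it is to failing. From $a_0-1\in J_0$ we get $t(a_0-1)=(a_1-1)t\in J_0$, and $t\equiv p$ modulo $\mathbf ZE(t-p)$, so $p(a_1-1)\in J_0$. The relation we want follows after multiplication by $p$; to prove (1) we need a functional on $\mathbf ZE/J_0$ taking a value of order $p$. The sign of the second weight matters. If $t$ acted on $A$ as $p^{+k}$ instead, then $t^{-s}(a_0-1)=(a(p^{-ks})-1)t^{-s}\in J_0$ for $s\ge 0$. From $(1-t^{-1}p)=t^{-1}(t-p)$ one has $p^st^{-s}\equiv1$ modulo $\mathbf ZE(t-p)$, so all $a(p^{-ks})-1$ would lie in $J_0$, giving $J=J_0$.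

**Step 3: turn $\mathbf ZE/J_0$ into a combinatorial object.** Let $\Omega=E/\langle a_0\rangle$ be the set of left cosets and $v_0=\langle a_0\rangle\in\Omega$. Since $t^{-1}a_0t=a(p^k)=a_0^{p^k}\in\langle a_0\rangle$, the map
$$\sigma:\Omega\to\Omega,\qquad\sigma(e\langle a_0\rangle)=et\langle a_0\rangle$$
is well defined. We have $\mathbf ZE/\mathbf ZE(a_0-1)\cong\mathbf Z\Omega$, and $e(t-p)$ maps to $\sigma(v)-pv$ with $v=e\langle a_0\rangle$. Hence
$$\mathbf ZE/J_0\cong\mathbf Z\Omega/\langle\sigma(v)-pv\mid v\in\Omega\rangle .$$
So every function $f:\Omega\to\mathbf Q/\mathbf Z$ with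
$$f(\sigma(v))=p\,f(v)\quad\text{for all }v\in\Omega \tag{2}$$
induces a homomorphism of Abelian groups $\mathbf ZE/J_0\to\mathbf Q/\mathbf Z$.

**Step 4: two points with the same image under $\sigma$.** As $t^{-1}(a_1-1)=a_0t^{-1}-t^{-1}$, we compare $c_1=t^{-1}\langle a_0\rangle$ and $c_2=a_0t^{-1}\langle a_0\rangle$. They satisfy $\sigma(c_1)=v_0$ and $\sigma(c_2)=a_0\langle a_0\rangle=v_0$. They are distinct, because $ta_0t^{-1}=a(p^{-k})\notin\langle a(1)\rangle$. Let $h:\Omega\to\mathbf Z$ be induced by $E\to\langle t\rangle\cong\mathbf Z$; this is well defined since $a_0\mapsto0$. Then $h(\sigma(v))=h(v)+1$, $h(\sigma^n(v_0))=n\ge0$ for $n\ge0$, and $h(c_1)=h(c_2)=-1$, so neither $c_1$ nor $c_2$ lies in $\{\sigma^n(v_0)\mid n\ge0\}$.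

**Step 5: a function separating $c_1$ and $c_2$.** On $\Omega_0=\{\sigma^n(v_0)\mid n\ge0\}\cup\{c_1,c_2\}$ define
$$f(\sigma^n(v_0))=0,\qquad f(c_1)=\tfrac1p+\mathbf Z,\qquad f(c_2)=0 .$$
The set $\Omega_0$ is closed under $\sigma$, and (2) holds on it, since $pf(c_1)=0=f(v_0)$ and $pf(c_2)=0=f(v_0)$.

To extend $f$, we check that every point of $\Omega$ eventually enters $\Omega_0$. Every $v\in\Omega$ has the form $a(r)t^j\langle a_0\rangle$, and
$$\sigma^n(v)=a(r)t^{j+n}\langle a_0\rangle=t^{j+n}a(p^{k(j+n)}r)\langle a_0\rangle .$$
For $n$ large, $j+n\ge0$ and $p^{k(j+n)}r\in\mathbf Z$, so $\sigma^n(v)=t^{j+n}\langle a_0\rangle=\sigma^{j+n}(v_0)\in\Omega_0$. Hence $\Omega=\bigcup_i\Omega_i$ with $\Omega_{i+1}=\Omega_i\cup\sigma^{-1}(\Omega_i)$, and each $\Omega_i$ is closed under $\sigma$. As $\mathbf Q/\mathbf Z$ is divisible, $f$ extends inductively: for $v\in\Omega_{i+1}\setminus\Omega_i$ the value $f(\sigma(v))$ is already defined, and we choose $f(v)$ with $pf(v)=f(\sigma(v))$. Then (2) holds on all of $\Omega$.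

**Step 6: conclusion.** The homomorphism induced by $f$ takes the class of $a_0t^{-1}-t^{-1}$ to $f(c_2)-f(c_1)=-\frac1p+\mathbf Z\ne0$. So $a_0t^{-1}-t^{-1}\notin J_0$. Since $J_0$ is a left ideal, $t$ is a unit, and $a_1-1=t(a_0t^{-1}-t^{-1})$, we get $a_1-1\notin J_0$, which is (1). $\square$

*End of the proof of Theorem 3.* If $G$ were of type $\mathrm{FP}_3$, the reduction in Section 6 would make $B$ finitely presented over $\mathbf ZE$, contradicting Lemma 10. This is (c). The remaining properties were shown in Sections 4 and 5. $\square$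

## 8. The weight $\beta$ in $H_2(U/B)$, and the directions not settled

Where does the weight $\beta$ survive, now that $B$ has been divided out? The five-term exact sequence of the central extension $B\to U\to U/B$ contains
$$H_2(U/B;\mathbf Z)\to B\to H_1(U;\mathbf Z),$$
and the second map is zero since $B\le[U,U]$. So $H_2(U/B;\mathbf Z)$ maps onto $R_\beta$. The obstruction is the pair formed by this weight $\beta$ in $H_2(U/B)$ and the weight $-k\beta$ of $A$. They lie on antipodal rays, but $\beta$ is not a weight of $M_1$, so tameness does not see the pair. They do not sum to zero, so finite generation of homology does not see it either.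

The argument leaves two points open. It does not decide whether $(2)_2$ implies $(1)_2$. And for $(1)_m\Rightarrow(2)_m$ it gives only the homological half, Proposition 1; whether $\mathrm{FP}_m$ always forces $\Sigma_Q^c(M_1)$ to be $m$-tame is not settled here. Neither point is needed for the failure of the conjecture at every $m\ge3$.
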